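
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{definition}[theorem]{Definition}

\numberwithin{equation}{section}

\title{A Partial Relativization of Friedman's Conjecture Fails}


\begin{abstract}
Friedman's conjecture, now a theorem, says that every uncountable $\Delta^1_1$ set of reals has a member of each hyperdegree $\ge_h\mathcal O$. We show that the following partial relativization is false: if a $\Delta^1_1(x)$ set $A$ has a member $y>_hx$, then $A$ has a member of each hyperdegree $\ge_h\mathcal O^x$. There are a real $x<_h\mathcal O$ with $\mathcal O^x\equiv_h\mathcal O$ and a $\Pi^0_1(x)$ subset of $\omega^\omega$ with exactly one member $\ge_h\mathcal O^x$, and for the same $x$ there is a $\Pi^0_1(x)$ subset of $\omega^\omega$ that has members $y>_hx$ but none of the hyperdegree of $\mathcal O^x$. For this $x$ we describe all sets of hyperdegrees $\ge_h\mathcal O^x$ that $\Delta^1_1(x)$ sets can realize. We also show,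 for every $x$, that the relativization holds for $A$ as soon as some $y\in A$ with $y>_hx$ satisfies $y\not\ge_h\mathcal O^x$.
\end{abstract}

\section{The question and the answer}

\subsection{The question}

Reals are elements of $2^\omega$ or of $\omega^\omega$. For reals $y,z$ we write $y\le_hz$ if $y$ is hyperarithmetic in $z$, that is, $y\in\Delta^1_1(z)$; the set of all such $y$ is $\mathrm{HYP}(z)$. We write $y\equiv_hz$ if $y\le_hz\le_hy$, and $y>_hx$ (or $x<_hy$) if $x\le_hy$ but $y\not\le_hx$. The class of $y$ under $\equiv_h$ is its hyperdegree $\deg_hy$, and $y\oplus z$ is the join of $y$ and $z$. Kleene's $\mathcal O$ relativized to $x$, the hyperjump of $x$, is $\mathcal O^x$, and $\omega_1^x$ is the least ordinal that is not the type of an $x$-recursive well-order. Throughout, $\beta=\omega_1^{CK}=\omega_1^\emptyset$. A set of reals is $\Delta^1_1(x)$ if it is both $\Sigma^1_1(x)$ and $\Pi^1_1(x)$, lightface with parameter $x$.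

\begin{theorem}[Friedman's conjecture \cite{Martin}]\label{thm:friedman}
Let $A$ be an uncountable $\Delta^1_1$ set of reals. For every real $z\ge_h\mathcal O$ there is $y\in A$ with $y\equiv_hz$.
\end{theorem}

Relativizing the proof to a real $x$ gives the following.

\begin{theorem}[relativized form]\label{thm:relfriedman}
Let $B$ be an uncountable $\Delta^1_1(x)$ set. For every $z\ge_h\mathcal O^x$ there is $y\in B$ with $y\oplus x\equiv_hz$.
\end{theorem}

Here the parameter $x$ has to be joined to $y$. Can the join be dropped? If $y\equiv_hz\ge_h\mathcal O^x$, then $y>_hx$, so $A$ must at least have a member $y>_hx$. The question, posed in \cite{NewProof}, is whether this suffices.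

\begin{question}
Let $x$ be a real and let $A$ be a $\Delta^1_1(x)$ set that has a member $y>_hx$. Is there, for every real $z\ge_h\mathcal O^x$, a real $y\in A$ with $y\equiv_hz$?
\end{question}

If $x$ is hyperarithmetic, this is exactly Theorem~\ref{thm:friedman}: a countable $\Delta^1_1$ set has only hyperarithmetic members and an uncountable one has others, so ``$A$ has a member $y>_hx$'' means ``$A$ is uncountable''. More generally, the answer is yes for every $x$ whose upper cone $\{y:x\le_hy\}$ is $\Delta^1_1(x)$. Indeed, in that case $B=A\cap\{y:x\le_hy\}$ is $\Delta^1_1(x)$ and has a member outside $\mathrm{HYP}(x)$, so it is uncountable (fact (F7) below); Theorem~\ref{thm:relfriedman} gives $y\in B$ with $y\oplus x\equiv_hz$, and $y\oplus x\equiv_hy$. This covers $x=\mathcal O$, as we shall see in Lemma~\ref{lem:G}. One might therefore guess that the answer is yes in general. But the cone $\{y:x\in\Delta^1_1(y)\}$ is in general only $\Pi^1_1(x)$, and this turns out to be decisive.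

\subsection{The results}

The answer is no.

\begin{theorem}\label{thm:A}
There is a real $x$ with $x<_h\mathcal O$, $\omega_1^x=\omega_1^{CK}$ and $\mathcal O^x\equiv_h\mathcal O$ such that the following holds. For every $\Pi^0_1(\mathcal O)$ set $D\subseteq\omega^\omega$ there are a $\Pi^0_1(x)$ (hence $\Delta^1_1(x)$) set $A_D\subseteq\omega^\omega$ and a bijection $u\mapsto y_u$ from $D$ onto $\{y\in A_D:\mathcal O\le_hy\}$ with
\[
y_u\equiv_h\mathcal O\oplus u .
\]
All other $y\in A_D$ have $\omega_1^y=\omega_1^{CK}$.
\end{theorem}

\begin{corollary}\label{cor:no}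
For the real $x$ of Theorem~\ref{thm:A}:
\begin{enumerate}
\item[(1)] There is a $\Pi^0_1(x)$ set $A\subseteq\omega^\omega$ with exactly one member $y^*\ge_h\mathcal O^x$. It satisfies $y^*>_hx$ and $y^*\equiv_h\mathcal O^x$. Hence no $z>_h\mathcal O^x$ is hyperarithmetically equivalent to a member of $A$.
\item[(2)] There is a $\Pi^0_1(x)$ set $A'\subseteq\omega^\omega$ that has members $y>_hx$ but no member $y\equiv_h\mathcal O^x$.
\end{enumerate}
In particular the Question has a negative answer.
\end{corollary}

\begin{proof}
First, any $y\ge_h\mathcal O$ satisfies $y>_hx$: we have $x\le_h\mathcal O\le_hy$, and $y\le_hx$ would give $\mathcal O\le_hx$, contrary to $x<_h\mathcal O$.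

(1) Let $D=\{0^\omega\}$ and $A=A_D$. The only member of $A$ that is $\ge_h\mathcal O\equiv_h\mathcal O^x$ is $y^*=y_{0^\omega}$, and $y^*\equiv_h\mathcal O\oplus0^\omega\equiv_h\mathcal O^x$. If $z>_h\mathcal O^x$ (for example $z=\mathcal O^{\mathcal O^x}$) and $y\in A$ had $y\equiv_hz$, then $y\ge_h\mathcal O$, so $y=y^*\equiv_h\mathcal O^x$, a contradiction.

(2) By Kleene's theorem (fact (F6) below) there is a nonempty $\Pi^0_1(\mathcal O)$ set $D\subseteq\omega^\omega$ without members in $\mathrm{HYP}(\mathcal O)$. Let $A'=A_D$. Each $y_u$ is a member with $y_u>_hx$. If $y\in A'$ had $y\equiv_h\mathcal O^x\equiv_h\mathcal O$, then $y=y_u$ for some $u\in D$, and $u\le_hy_u\equiv_h\mathcal O$, contrary to the choice of $D$.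
\end{proof}

If subsets of $2^\omega$ are preferred, replace each $y\in\omega^\omega$ by the characteristic function of its graph. The $\Pi^0_1(x)$ sets above then become $\Pi^0_2(x)$ sets, because it must be said that the function is total; they are still $\Delta^1_1(x)$.

The set $A$ of part (1) is uncountable, because $y^*\notin\mathrm{HYP}(x)$. So Theorem~\ref{thm:relfriedman} does apply: for each $z>_h\mathcal O^x$ some $y\in A$ has $y\oplus x\equiv_hz$. But no such $y$ satisfies $x\le_hy$, since otherwise $y\equiv_hz$.

Two further theorems put this failure in context. For the constructed $x$, nothing constrains the hyperdegrees realized above $\mathcal O^x$ except an obvious upper bound on complexity.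

\begin{theorem}\label{thm:B}
Let $x$ be the real of Theorem~\ref{thm:A}. For a set $\mathcal D$ of hyperdegrees the following are equivalent:
\begin{enumerate}
\item[(a)] $\mathcal D=\{\deg_hy:y\in A,\ y\ge_h\mathcal O^x\}$ for some $\Delta^1_1(x)$ set $A$;
\item[(b)] $\mathcal D=\{\deg_hu:u\in C\}$ for some $\Delta^1_1(\mathcal O)$ set $C\subseteq\{u:u\ge_h\mathcal O\}$;
\item[(c)] $\mathcal D=\{\deg_h(\mathcal O\oplus u):u\in D\}$ for some $\Pi^0_1(\mathcal O)$ set $D\subseteq\omega^\omega$.
\end{enumerate}
\end{theorem}

On the other hand, for every $x$ the relativization can fail for a set $A$ as in the Question only if every $y\in A$ with $y>_hx$ satisfies $y\ge_h\mathcal O^x$.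

\begin{theorem}\label{thm:C}
Let $x$ be any real and let $A$ be a $\Delta^1_1(x)$ set. If some $y_0\in A$ has $y_0>_hx$ and $y_0\not\ge_h\mathcal O^x$, then for every $z\ge_h\mathcal O^x$ there is $y\in A$ with $y\equiv_hz$.
\end{theorem}

Theorem~\ref{thm:A} is proved in Sections~\ref{sec:model}--\ref{sec:AD}, Theorem~\ref{thm:B} in Section~\ref{sec:B}, and Theorem~\ref{thm:C} in Section~\ref{sec:C}. Of these proofs only the last uses Theorem~\ref{thm:relfriedman}.

\subsection{The idea}\label{sec:idea}

Let $(U_i)$ be the list of recursive trees fixed in Section~\ref{sec:background}, and let $W=\{i:U_i\text{ is well-founded}\}$, a complete $\Pi^1_1$ set. Let $r(i,\tau)$ be an index of a tree in the list whose paths are the paths of $U_i$ through $\tau$. Consider a set $X\subseteq\omega$ together with $f_i\in\omega^\omega$ ($i\in\omega$) such that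
\begin{enumerate}
\item[(a)] if $i\in X$, then $U_i$ is well-founded and $f_i=0^\omega$;
\item[(b)] if $i\notin X$, then $f_i$ is a path of $U_i$, and $r(i,(f_i{\restriction}p)m)\in X$ for all $p$ and all $m<f_i(p)$.
\end{enumerate}
Clause (a) gives $X\subseteq W$ and clause (b) gives $W\subseteq X$. Thus $X=W$, and then (b) says that $f_i$ is the leftmost path of $U_i$. So (a) and (b) have exactly one solution, and it is a real of the hyperdegree of $\mathcal O$. Clause (b) is arithmetical, and only the well-foundedness in (a) is $\Pi^1_1$. So a $\Pi^1_1$ set can consist of a single nonhyperarithmetic real: for $\Pi^1_1$ sets, a nonhyperarithmetic member does not provide members of any other hyperdegree. Since $A\cap\{y:x\le_hy\}$ is in general only $\Pi^1_1(x)$, we try to build a $\Delta^1_1(x)$ set $A$ for which this intersection behaves as badly as a $\Pi^1_1$ set can.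

Let $x$ code a nonstandard $\omega$-model $M$ of set theory whose ordinals have well-founded part exactly $\beta$. Replace ``$U_i$ is well-founded'' in (a) by ``$M$ believes that $U_i$ is well-founded'', which is recursive in $x$. This admits dishonest solutions with $X\supsetneq W$. But a lie leaves a trace: if $i\in X\setminus W$, the rank that $M$ assigns to $U_i$ is a nonstandard ordinal. We shall code each solution $c$ into a real $y=y(c)$ from which $c$ can be recovered \emph{with the help of $x$}, in such a way that
\[
c\text{ honest}\ \Longrightarrow\ \mathcal O\le_hy(c),\qquad\qquad c\text{ dishonest}\ \Longrightarrow\ \mathcal O\not\le_hy(c).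
\]
The members of $A$ that are $\ge_h\mathcal O$ are then exactly the codes of the honest solutions.

The real $y(c)$ describes a relation ``$n$ is a child of $m$'' on $\omega$. During the construction each $n$ carries an ordinal of $M$ as a tag, not recorded in $y$, and tags decrease from parent to child. We also decide, one after the other, questions about the ranks of nodes in $y$-r.e.\ sets of sequences. At stage $j$ both the new tags and the levels of the questions are kept below a modest function of a \emph{cap} $a_j$, the largest $M$-rank of a tree declared well-founded so far. If $c$ is honest, all caps are standard and climb to $\beta$; the tags of all $n\ge1$ are true ordinals, the child relation is well-founded with $0$ of rank $\beta$, and so $\omega_1^y>\beta$. If $c$ is dishonest, the caps are eventually nonstandard, so all questions at standard levels are decided, and so are questions at arbitrarily low nonstandard levels. A $y$-recursive well-order of type $\beta$ would separate the standard from the nonstandard levels, and these decisions exclude that. The recipe is the same in both cases, as it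 must be, because $x$ cannot tell them apart.

What has to be proved is that \emph{a question at level $a$ can be decided by adding positions with tags below about $\omega\cdot2\cdot a$}. Otherwise the decisions could introduce nonstandard tags in an honest construction and destroy its well-foundedness. The smallest case of this is worked by hand in Section~\ref{sec:smallest}.

\section{Background}\label{sec:background}

\subsection{Facts from hyperarithmetic theory}

We use the following standard facts.
\begin{enumerate}
\item[(F1)] (Gandy basis theorem) A nonempty $\Sigma^1_1$ set of reals has a member $x<_h\mathcal O$.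
\item[(F2)] (Spector) If $x\le_hy$, then $\omega_1^x\le\omega_1^y$, and $\mathcal O^x\le_hy\iff\omega_1^x<\omega_1^y$. In particular $\mathcal O\le_hy\iff\omega_1^y>\beta$.
\item[(F3)] Every ordinal below $\omega_1^y$ is the type of a $y$-recursive well-order, and every point of a $y$-recursive well-founded relation has rank less than $\omega_1^y$.
\item[(F4)] A unique solution of a $\Sigma^1_1(u)$ condition is hyperarithmetic in $u$.
\item[(F5)] (Kleene) If $P$ is $\Pi^1_1(w)$, then $\{u:\exists v\in\Delta^1_1(u\oplus w)\;P(u,v)\}$ is $\Pi^1_1(w)$.
\item[(F6)] (Kleene) For every $z$ there is a nonempty $\Pi^0_1(z)$ subset of $\omega^\omega$ without members in $\mathrm{HYP}(z)$.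
\item[(F7)] A countable $\Delta^1_1(x)$ set of reals is contained in $\mathrm{HYP}(x)$.
\end{enumerate}

\subsection{Ranks and comparison of trees}

For $\sigma\in\omega^{<\omega}$ let $\sigma k$ be $\sigma$ followed by $k$. For any $S\subseteq\omega^{<\omega}$ and an ordinal $a$ define
\[
\mathrm{rk}_S(\sigma)\ge a\iff\forall a'<a\ \exists k\ \bigl(\sigma k\in S\ \wedge\ \mathrm{rk}_S(\sigma k)\ge a'\bigr).
\]
For a well-founded nonempty tree $T$ this is the usual rank, and $\mathrm{rk}(T)=\mathrm{rk}_T(\emptyset)$. For $\langle k\rangle\in T$ let $T_{\langle k\rangle}=\{\tau:\langle k\rangle\tau\in T\}$. For nonempty trees write $T\le V$ if there is a map $T\to V$ taking proper extensions to proper extensions. The next lemma gives $T\le V$ a $\Sigma^1_1$ and a $\Pi^1_1$ definition when $V$ is well-founded.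

\begin{lemma}\label{lem:compare}
Let $T,V$ be nonempty trees, $V$ well-founded. Then
\[
T\le V\iff T\text{ is well-founded and }\mathrm{rk}(T)\le\mathrm{rk}(V)\iff\neg\exists k\,\bigl(\langle k\rangle\in T\wedge V\le T_{\langle k\rangle}\bigr).
\]
\end{lemma}

\begin{proof}
If $\phi$ witnesses $T\le V$, then $\phi$ maps the initial segments of a path of $T$ to an infinite strictly increasing chain in $V$, so $T$ has no path. By induction $\mathrm{rk}_T(\sigma)\le\mathrm{rk}_V(\phi(\sigma))$, whence $\mathrm{rk}(T)\le\mathrm{rk}(V)$. Conversely, let $T$ be well-founded and $\mathrm{rk}(T)\le\mathrm{rk}(V)$. Put $\phi(\emptyset)=\emptyset$. If $\mathrm{rk}_T(\sigma)\le\mathrm{rk}_V(\phi(\sigma))$ and $\sigma k\in T$, then $\mathrm{rk}_T(\sigma k)<\mathrm{rk}_V(\phi(\sigma))$, so $\phi(\sigma)$ has a child in $V$ of rank at least $\mathrm{rk}_T(\sigma k)$; let $\phi(\sigma k)$ be such a child. This proves the first equivalence.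

For the second, let $T$ be well-founded with $\mathrm{rk}(T)\le\mathrm{rk}(V)$. Each $T_{\langle k\rangle}$ is well-founded of rank less than $\mathrm{rk}(V)$, so $V\not\le T_{\langle k\rangle}$ by the first equivalence. Conversely, suppose the middle condition fails. If $T$ is ill-founded, some $T_{\langle k\rangle}$ has a path, and $V$ maps into it along the path, according to length. If $T$ is well-founded and $\mathrm{rk}(T)>\mathrm{rk}(V)$, some $T_{\langle k\rangle}$ has rank at least $\mathrm{rk}(V)$, so $V\le T_{\langle k\rangle}$ by the first equivalence.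
\end{proof}

\subsection{The trees $U^y_n$}

Let $W^y_{n,s}$ be the part of the $n$-th $y$-r.e.\ subset $W^y_n$ of $\omega^{<\omega}$ enumerated by stage $s$, with $W^y_{n,0}=\emptyset$, and let
\[
U^y_n=\{\sigma:\text{no }\tau\subseteq\sigma\text{ is in }W^y_{n,|\sigma|}\}.
\]
These are nonempty trees, uniformly recursive in $y$, and the paths of $U^y_n$ are the $f$ with no initial segment in $W^y_n$. If $T$ is a $y$-recursive tree and $W^y_n$ is its complement, then $T\subseteq U^y_n$ and both trees have the same paths; if they are well-founded, then $\mathrm{rk}(T)\le\mathrm{rk}(U^y_n)$. Hence $W^y=\{n:U^y_n\text{ is well-founded}\}$ is a complete $\Pi^1_1(y)$ set, that is, it is $\Pi^1_1(y)$ and for every $\Pi^1_1(y)$ set $P\subseteq\omega$ there is a recursive $f$ with $n\in P\iff f(n)\in W^y$. In particular $W^y\equiv_T\mathcal O^y$. Taking for $T$ the tree of descending sequences of a $y$-recursive well-order, we obtain from (F3)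
\begin{equation}\label{eq:sup}
\sup\{\mathrm{rk}(U^y_n):n\in W^y\}=\omega_1^y,\qquad\mathrm{rk}(U^y_n)<\omega_1^y\ \text{ for }n\in W^y .
\end{equation}
We shall also use \emph{boundedness}: if $P\subseteq W^y$ is $\Sigma^1_1(y)$, there is $e\in W^y$ with $\mathrm{rk}(U^y_n)\le\mathrm{rk}(U^y_e)$ for all $n\in P$. Otherwise Lemma~\ref{lem:compare} would give $n\in W^y\iff\exists m\in P\ (U^y_n\le U^y_m)$, and the complete $\Pi^1_1(y)$ set $W^y$ would be $\Sigma^1_1(y)$.

Write $U_n,W_n,W$ for $U_n^\emptyset,W_n^\emptyset,W^\emptyset$. Fix a recursive function $r$ with $W_{r(i,\tau)}=W_i\cup\{\rho:\rho\text{ is incompatible with }\tau\}$. The paths of $U_{r(i,\tau)}$ are the paths of $U_i$ that extend $\tau$, so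
\begin{equation}\label{eq:r}
r(i,\tau)\in W\iff\text{no path of }U_i\text{ extends }\tau .
\end{equation}

\section{A nonstandard model as oracle}\label{sec:model}

Let $\mathrm{ZFC}^-$ be ZFC without the Power Set axiom, with Collection. The set of reals that code the complete elementary diagram of an $\omega$-model $M=(\omega,\varepsilon)$ of $\mathrm{ZFC}^-$ is arithmetical. It is nonempty: take a countable elementary submodel of $H(\aleph_1)$. By (F1) we may fix such an $x$ with
\[
x<_h\mathcal O .
\]
Then $\mathcal O\not\le_hx$, so $\omega_1^x=\beta$ by (F2). Let $M$ be the model coded by $x$. Every first-order question about $M$ with parameters is decided recursively in $x$. As $M$ is an $\omega$-model, we identify its natural numbers and finite sequences of numbers with the true ones; the translation is recursive in $x$. Arithmetic is absolute to $M$, and $M$ contains all recursive sets.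

\begin{lemma}\label{lem:Ox}
$\mathcal O^x\equiv_h\mathcal O$.
\end{lemma}
\begin{proof}
Since $\omega_1^x=\beta$, \eqref{eq:sup} (for $y=x$ and $y=\emptyset$) and Lemma~\ref{lem:compare} give $n\in W^x\iff\exists m\in W\ (U^x_n\le U_m)$. So $W^x$ is $\Sigma^1_1(x\oplus W)$; it is also $\Pi^1_1(x)$. Hence $W^x\le_hx\oplus W\le_h\mathcal O$. The other direction is clear.
\end{proof}

Call an ordinal $a$ of $M$ \emph{standard} if its $M$-predecessors are truly well-ordered, and identify a standard ordinal with its true order type. $M$-predecessors of standard ordinals are standard.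

\begin{lemma}\label{lem:standard}
\begin{enumerate}
\item[(i)] The standard ordinals are exactly the ordinals below $\beta$.
\item[(ii)] Every nonstandard ordinal is greater than all standard ones, and there is no least nonstandard ordinal.
\item[(iii)] Standard ordinals are closed under $M$'s ordinal addition and multiplication.
\end{enumerate}
\end{lemma}
\begin{proof}
(i) Let $\gamma<\beta$ be the type of a recursive well-order $R$. Then $R\in M$, and $M\models$ ``$R$ is a well-order'', because a counterexample in $M$ would be a true one. In $M$, $R$ is isomorphic to an ordinal, and this ordinal is standard of value $\gamma$. Conversely, if some standard ordinal had value at least $\beta$, then one would have value exactly $\beta$. Its predecessors would form an $x$-recursive well-order of type $\beta$, contradicting $\omega_1^x=\beta$.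

(ii) A predecessor of a standard ordinal is standard; this gives the first claim. The predecessors of a least nonstandard ordinal would be exactly the standard ordinals. These are truly well-ordered, so it would be standard itself.

(iii) $M$'s sum and product of two ordinals are isomorphic in $M$ to the lexicographic sum and product, and for standard ordinals these are truly well-ordered.
\end{proof}

The equality $\omega_1^x=\beta$ is what puts the cut between standard and nonstandard ordinals exactly at $\beta$, the ordinal that $\omega_1^y$ must exceed if $y\ge_h\mathcal O$.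

\begin{lemma}\label{lem:ranks}
If $i\in W$, then $M\models$ ``$U_i$ is well-founded'', and $\mathrm{rk}^M(U_i)=\mathrm{rk}(U_i)$ is standard. If $i\notin W$ and $M\models$ ``$U_i$ is well-founded'', then $\mathrm{rk}^M(U_i)$ is nonstandard.
\end{lemma}
\begin{proof}
Let $i\in W$. A path of $U_i$ in $M$ would be a true path, so $M$ thinks that $U_i$ is well-founded and has a rank function for it. By external induction on the nodes, $M$'s ranks are the true ranks: the true rank of a node is less than $\beta$, so it is a standard ordinal of $M$, and being the least ordinal above the ranks of the children it is what $M$ computes.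

Suppose $M\models$ ``$U_i$ is well-founded'' and $\mathrm{rk}^M(U_i)$ is standard. Then $M$'s rank function on $U_i$ has only standard values and decreases from node to child, so $U_i$ has no path and $i\in W$.
\end{proof}

In $M$ put
\[
h(a)=(\omega\cdot2)\cdot a,\qquad\text{so that}\quad h(a+1)=h(a)+\omega+\omega .
\]
The function $h$ is strictly increasing and $a\le h(a)$. Fix an ordinal $\kappa$ of $M$ such that
\begin{equation}\label{eq:kappa}
\mathrm{rk}^M(U_i)<\kappa\ \text{ whenever }M\models U_i\text{ is well-founded},\qquad h(a+1)<\kappa\ \text{ for all }a<\kappa .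
\end{equation}
Such a $\kappa$ exists: by Replacement in $M$ there is an ordinal $b_0$ greater than all these ranks, and $\kappa=\sup_nb_n$ with $b_{n+1}=h(b_n+1)$ is as required, since $a<b_n$ implies $h(a+1)\le h(b_n)<b_{n+1}$. From \eqref{eq:kappa}, $c+\omega\le h(c)+\omega<h(c+1)<\kappa$ for all $c<\kappa$. Moreover $\kappa$ is nonstandard: if $\kappa<\beta$, some $i\in W$ would have $\mathrm{rk}^M(U_i)=\mathrm{rk}(U_i)\ge\kappa$ by \eqref{eq:sup} and Lemma~\ref{lem:ranks}, contrary to \eqref{eq:kappa}. So all standard ordinals are less than $\kappa$.

\section{Words with ordinal tags}\label{sec:forcing}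

We work in $M$ throughout this section.

\subsection{Conditions}

Let $s$ be a finite sequence of numbers, or an element of $\omega^\omega$. We read $s$ as a word that describes a forest on its positions: position $n$ is a \emph{child} of position $m$, and $m$ is its parent, if $m<n$ and $s(n)=2m$. A position carrying an odd symbol has no parent.

\begin{definition}
$Q$ is the set of pairs $q=(s,t)$, also written $(s_q,t_q)$, such that $s\in\omega^{<\omega}$, $|s|\ge1$, $s(0)=1$, and $t:|s|\to\kappa+1$ satisfies $t(0)=\kappa$, $t(n)<\kappa$ for $n>0$, and $t(n)<t(m)$ whenever $n$ is a child of $m$. Write $|q|=|s_q|$. Put $q'\le q$ if $s_{q'}\supseteq s_q$ and $t_{q'}\supseteq t_q$. The \emph{new tags} of $q'\le q$ are the $t_{q'}(n)$ with $|q|\le n<|q'|$.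
\end{definition}

Since $M$ is an $\omega$-model, these finite objects are truly finite. We shall build $y$ as the union of the words of a decreasing sequence of conditions. The tags are our promise that position $n$ has rank at most $t(n)$ in the child relation of $y$. The promise is meaningful if the tags are standard.

For $e\in\omega$ let $N_e=\{(\sigma,s):\Phi^s_{e,|s|}(\sigma)\downarrow\}$, where $s\in\omega^{<\omega}$ serves as an oracle and at most $|s|$ steps and only queries below $|s|$ are allowed. This is uniformly recursive and monotone in $s$, and the sets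
\[
S^y_e=\{\sigma\in\omega^{<\omega}:\exists j\ (\sigma,y{\restriction}j)\in N_e\}
\]
are all the $y$-r.e.\ sets of finite sequences. The questions to be decided concern the ranks of nodes in $S^y_e$.

\subsection{The smallest case}\label{sec:smallest}

Fix $e,\sigma$ and a condition $q=(s,t)$. The simplest question is whether $\sigma$ can be given a child: is there $r\le q$ with $(\sigma k,s_r)\in N_e$ for some $k$? If not, then no extension of $q$ will ever do it and nothing needs to be added. Suppose $r=(u,t')$ does it, with new tags that may be huge. Retag each new position $n$ with its \emph{height} $g(n)$, the largest $g$ for which there is a chain $n=n_0,n_1,\dots,n_g$ in which each $n_{i+1}$ is a child of $n_i$. Because $t'$ decreases along children, $g(n)\le t'(n)$. The result is a condition: a new child of a new position has smaller height than its parent, and a new child $n$ of an old position $m$ has $g(n)\le t'(n)<t(m)$. The word $u$ is unchanged. So \emph{the question is decided at the cost of finite tags}.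

For example, take $q=(\langle1\rangle,\langle\kappa\rangle)$ and $u=\langle1,0,2,0\rangle$. Positions $1$ and $3$ are children of $0$, and position $2$ is a child of $1$. The tags $\kappa,\omega^2,\omega+7,\omega^3$ are replaced by $\kappa,1,0,0$.

Next, whether the answer is ``no'' at $q=(s,t)$ depends only on $s$ and on the values $\min(t(n),\omega)$. Let $t^*$ be another tagging of $s$ with the same such values, and let $r=(u,t')\le(s,t)$. Keep the word $u$, put $t^*$ on the old positions and heights on the new ones. If $n$ is a new child of an old position $m$, then $g(n)\le t'(n)<t(m)$ and $g(n)<\omega$, so $g(n)<\min(t(m),\omega)=\min(t^*(m),\omega)\le t^*(m)$. Thus $(s,t^*)$ also has an extension with word $u$.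

Consider now a question one step up: is there $r\le q$ below which $\sigma$ can never be given a child? If there is, we want such an $r^*\le q$ with small new tags. By the preceding paragraph it suffices that $r^*$ has the same word as $r$ and that the tags of $r^*$ and $r$ at each position are equal or both at least $\omega$. So we keep the new tags below $\omega$ and replace only the other new tags, by $\omega+{}$height (counting only positions with tags $\ge\omega$). In the example the tags become $\kappa,\omega+1,\omega,\omega$. The new tags are now below $\omega+\omega$. Each further alternation of quantifiers costs another $\omega$, and passing from rank $a$ to rank $a+1$ costs two alternations; this is the reason for $h(a+1)=h(a)+\omega+\omega$.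

\subsection{Retagging}

For $c\le\kappa$ write $(s,t)\sim_c(s,t^*)$ if $\min(t(n),c)=\min(t^*(n),c)$ for all $n<|s|$. Then $\sim_d$ implies $\sim_c$ for $c\le d$.

\begin{lemma}[Retagging]\label{lem:retag}
Let $c<\kappa$, $q\sim_{c+\omega}q^*$ and $r\le q$. There is $r^*\le q^*$ with $r^*\sim_cr$ whose new tags are all less than $c+\omega$.
\end{lemma}
\begin{proof}
Let $q=(s,t)$, $q^*=(s,t^*)$, $r=(u,t')$, and call $n<|u|$ old if $n<|s|$ and new otherwise. Let $r^*=(u,t'^*)$, where $t'^*=t^*$ on old positions and, for new $n$,
\[
t'^*(n)=\begin{cases}t'(n)&\text{if }t'(n)<c,\\ c+g(n)&\text{if }t'(n)\ge c.\end{cases}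
\]
Here $g(n)$ is the largest $g$ such that there are new $n=n_0,\dots,n_g$ with each $n_{i+1}$ a child of $n_i$ and all $t'(n_i)\ge c$. Since $t'$ strictly decreases along children, $t'(n)\ge c+g(n)$ in the second case. So for all new $n$ we have $t'^*(n)\le t'(n)$ and $t'^*(n)<c+\omega<\kappa$.

We check $t'^*(n)<t'^*(m)$ for every child $n$ of $m$. If $n$ is old, then so is $m$, and this holds because $q^*$ is a condition. Let $n$ be new.

\emph{$m$ new.} If $t'(n)\ge c$, then $t'(m)\ge c$ and $g(m)>g(n)$. If $t'(n)<c$ and $t'(m)<c$, nothing has changed. If $t'(n)<c\le t'(m)$, then $t'^*(m)\ge c>t'(n)=t'^*(n)$.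

\emph{$m$ old.} We have $t(m)>t'(n)\ge t'^*(n)$ and $c+\omega>t'^*(n)$. Hence
\[
t^*(m)\ge\min(t^*(m),c+\omega)=\min(t(m),c+\omega)>t'^*(n).
\]

So $r^*\in Q$ and $r^*\le q^*$. Finally $r^*\sim_cr$: on old positions because $q\sim_{c+\omega}q^*$, and on new positions because the two tags agree or are both at least $c$.
\end{proof}

\subsection{Promising and blocking ranks}

We now introduce predicates by which a condition decides ranks. Since $\mathrm{rk}_S(\sigma)\ge a+1$ holds iff some child of $\sigma$ in $S$ has rank at least $a$, the definition goes by recursion. For $e,\sigma$ and $a<\kappa$: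
\begin{itemize}
\item $F_e(q,\sigma,a)$ (\emph{$q$ promises rank $\ge a$}) iff $\forall a'<a\ \forall q'\le q\ \exists q''\le q'\ K_e(q'',\sigma,a')$;
\item $K_e(q,\sigma,a)$ (\emph{$q$ shows a child for which it promises rank $\ge a$}) iff $\exists k\,\bigl[(\sigma k,s_q)\in N_e\wedge F_e(q,\sigma k,a)\bigr]$;
\item $B_e(q,\sigma,a)$ (\emph{$q$ blocks rank $>a$}) iff no $q'\le q$ has $K_e(q',\sigma,a)$.
\end{itemize}
Let $\ell_e(q,\sigma)$ be the least $l<\kappa$ such that $B_e(q',\sigma,l)$ for some $q'\le q$, and $\kappa$ if there is none. The index $e$ is fixed in what follows and usually omitted.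

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(i)] $F$, $K$ and $B$ persist to stronger conditions. $F$ and $K$ persist to smaller $a$, and $B$ to larger $a$. If $q'\le q$, then $\ell(q',\sigma)\ge\ell(q,\sigma)$.
\item[(ii)] No $q$ satisfies both $K(q,\sigma,a)$ and $B(q,\sigma,a)$.
\item[(iii)] $F(q,\sigma,a)\iff\ell(q,\sigma)\ge a$.
\end{enumerate}
\end{lemma}
\begin{proof}
For (i), persistence of $F$ and $B$ to stronger conditions, and of $F$ to smaller $a$, is immediate from the definitions; for $K$ use also that $N_e$ is monotone. If $B(q,\sigma,a)$ and $a\le b$, then $K(q',\sigma,b)$ for some $q'\le q$ would give $K(q',\sigma,a)$. The claim about $\ell$ holds because every condition below $q'$ is below $q$. (ii) is immediate. For (iii), by definition $F(q,\sigma,a)$ says that for no $a'<a$ is there $q'\le q$ with $B(q',\sigma,a')$.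
\end{proof}

The next lemma says how much of the tags these predicates can see.

\begin{lemma}[Locality]\label{lem:local}
Let $a<\kappa$.
\begin{enumerate}
\item[(i)] If $q\sim_{h(a)}q^*$, then $F(q,\sigma,a)\Leftrightarrow F(q^*,\sigma,a)$ and $K(q,\sigma,a)\Leftrightarrow K(q^*,\sigma,a)$.
\item[(ii)] If $q\sim_{h(a)+\omega}q^*$, then $B(q,\sigma,a)\Leftrightarrow B(q^*,\sigma,a)$.
\end{enumerate}
\end{lemma}
\begin{proof}
By induction on $a$, simultaneously for all $\sigma,q,q^*$.

(i) Suppose $F(q,\sigma,a)$ but not $F(q^*,\sigma,a)$. By Lemma~\ref{lem:basic}(iii) there are $a'<a$ and $r^*\le q^*$ with $B(r^*,\sigma,a')$. As $h(a)\ge h(a'+1)=(h(a')+\omega)+\omega$, we may apply Lemma~\ref{lem:retag} with $c=h(a')+\omega$ and with the roles of $q$ and $q^*$ exchanged. It gives $r\le q$ with $r\sim_{h(a')+\omega}r^*$. By (ii) for $a'$ we get $B(r,\sigma,a')$, so $\ell(q,\sigma)\le a'<a$, contradicting $F(q,\sigma,a)$. By symmetry the equivalence for $F$ follows. The one for $K$ follows from it, because $s_q=s_{q^*}$.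

(ii) If some $q'\le q$ has $K(q',\sigma,a)$, then Lemma~\ref{lem:retag} with $c=h(a)$ and $r=q'$ gives $q'^*\le q^*$ with $q'^*\sim_{h(a)}q'$, so $K(q'^*,\sigma,a)$ by (i). The other direction is symmetric.
\end{proof}

\begin{lemma}[Economical decisions]\label{lem:decide}
Let $a<\kappa$ and $l=\ell(q,\sigma)$.
\begin{enumerate}
\item[(i)] If $l>a$, there is $q'\le q$ with $K(q',\sigma,a)$ and new tags less than $h(a+1)$.
\item[(ii)] If $l\le a$, there is $q'\le q$ with $B(q',\sigma,l)$, hence also $B(q',\sigma,a)$, and new tags less than $h(a+1)$.
\end{enumerate}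
\end{lemma}
\begin{proof}
(i) Since $B(q,\sigma,a)$ fails, some $q''\le q$ has $K(q'',\sigma,a)$. Apply Lemma~\ref{lem:retag} with $q^*=q$, $r=q''$, $c=h(a)$. The resulting $q'\le q$ has new tags less than $h(a)+\omega$, and $K(q',\sigma,a)$ by Lemma~\ref{lem:local}(i).

(ii) Take $q''\le q$ with $B(q'',\sigma,l)$ and apply Lemma~\ref{lem:retag} with $q^*=q$, $r=q''$, $c=h(l)+\omega$. The resulting $q'\le q$ has new tags less than $h(l)+\omega+\omega=h(l+1)\le h(a+1)$, and $B(q',\sigma,l)$ by Lemma~\ref{lem:local}(ii).
\end{proof}

In case (ii) we block at the exact level $l$, not merely at $a$; this will matter in the proofs of Lemma~\ref{lem:truth} and Proposition~\ref{prop:dishonest}.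

For $q\in Q$, $e$, $\sigma$ and $a<\kappa$ let $\mathrm{Dec}(q,e,\sigma,a)$ be a condition $q'\le q$ as in Lemma~\ref{lem:decide}, by (i) if $\ell_e(q,\sigma)>a$ and by (ii) otherwise; among the possible ones we take the least natural number, as an element of the universe $\omega$ of $M$. The required properties are first-order over $M$, so the function $\mathrm{Dec}$ is recursive in $x$.

\section{One construction, two outcomes}\label{sec:construction}

\subsection{The construction}

We no longer work inside $M$. Let $d_0,d_1,\dots$ be an $x$-recursive enumeration of all ordinals $d<\kappa$ of $M$. Fix a \emph{cap rule}: an $x$-recursive function $\alpha$ that assigns to each nonempty $w\in\omega^{<\omega}$ an ordinal $\alpha(w)<\kappa$ of $M$, with $\alpha(w)\le\alpha(w')$ if $w\subseteq w'$. (The rule we need is given in Section~\ref{sec:AD}.) For $c\in\omega^\omega$ let $a_j=\alpha(c{\restriction}(j+1))$. The caps $a_j$ are nondecreasing in $j$.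

Given $c$, start with $q_0=(\langle1\rangle,\langle\kappa\rangle)$. \emph{Stage $j$} leads from $q_j$ to $q_{j+1}$; here $t(m)$ is the tag that position $m$ has received.
\begin{enumerate}
\item (\emph{Coding.}) Append the odd symbol $2c(j)+1$ with tag $0$.
\item (\emph{Deciding.}) For all $(e,\sigma)$ with code less than $j$ and all $i<j$, in a fixed order, replace the current condition $p$ by $\mathrm{Dec}(p,e,\sigma,\min(a_j,d_i))$.
\item (\emph{Branching.}) For all $m<|q_j|$ and $i<j$: if $\min(a_j,d_i)<t(m)$, append a child of $m$ (symbol $2m$) with tag $\min(a_j,d_i)$.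
\end{enumerate}
Let $y(c)=\bigcup_js_{q_j}$ and $t=\bigcup_jt_{q_j}$. The decreasing sequence of \emph{all} conditions that occur, including the intermediate ones, is called the \emph{run} of $c$. By Lemma~\ref{lem:decide}, and because $h$ is increasing and $a_j<h(a_j+1)$,
\begin{equation}\label{eq:tags}
\text{all tags assigned at stage }j\text{ are less than }h(a_j+1).
\end{equation}

\begin{lemma}\label{lem:coding}
Uniformly, $y(c)\le_Tx\oplus c$ and $c\le_Tx\oplus y(c)$. If $P\subseteq\omega^\omega$ is $\Pi^0_1(x)$, then so is $\{y(c):c\in P\}$.
\end{lemma}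
\begin{proof}
The condition $q_{j+1}$ depends only on $c{\restriction}(j+1)$, uniformly recursively in $x$, and $c(j)$ can be read off from $y(c)$ at position $|q_j|$. Thus a real $y$ is of the form $y(c)$ iff $y(0)=1$ and for every $j$ the decoding works: $y(|q_j|)$ is odd, and with $c(j)=(y(|q_j|)-1)/2$ the resulting $q_{j+1}$ satisfies $s_{q_{j+1}}\subseteq y$. Any failure is seen after finitely many steps recursive in $x$. Requiring in addition that every decoded $c{\restriction}j$ lies in an $x$-recursive tree whose paths are the members of $P$ keeps the condition $\Pi^0_1(x)$.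
\end{proof}

\subsection{Standard caps}

\begin{proposition}\label{prop:honest}
If all caps $a_j$ are standard and $\sup_ja_j=\beta$, then $\mathcal O\le_hy(c)$.
\end{proposition}
\begin{proof}
Let $y=y(c)$. By \eqref{eq:tags} and Lemma~\ref{lem:standard}(iii) the tags $t(n)$ of all positions $n\ge1$ are standard, that is, true ordinals below $\beta$. Tags decrease from parent to child. So in the child relation of $y$ every $n\ge1$ is well-founded of rank at most $t(n)$, and $0$ has rank at most $\beta$.

Let $m\ge0$ be a position and let $\gamma<t(m)$ be standard. As $\gamma<\kappa$, $\gamma=d_i$ for some $i$. At a stage $j>i$ with $a_j\ge\gamma$ and $m<|q_j|$, Branching gives $m$ a child with tag $\min(a_j,d_i)=\gamma$. By induction on standard $\gamma$ it follows that every $n\ge1$ with tag $\gamma$ has rank at least $\gamma$. Since $t(0)=\kappa$ exceeds all standard ordinals, $0$ has children with every standard tag and therefore rank exactly $\beta$. The child relation is recursive in $y$, so (F3) gives $\omega_1^y>\beta$, and (F2) gives $\mathcal O\le_hy$.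
\end{proof}

Here the bound on new tags in Lemma~\ref{lem:decide} is essential: a single nonstandard tag $t(m)$ with $m\ge1$ would remove the bound on the rank of $m$, and the child relation need not be well-founded.

\subsection{Nonstandard caps}

\begin{proposition}\label{prop:dishonest}
If some cap $a_j$ is nonstandard, then $\omega_1^{y(c)}=\beta$.
\end{proposition}

The plan is as follows. For \emph{standard} $a$, the run decides correctly whether ranks are at least $a$ (Lemma~\ref{lem:truth}); this uses true induction on $a$ and cannot be continued to nonstandard $a$. But $M$'s predicates make sense at nonstandard levels too, and the run also decides questions there. Consider a node $\sigma$ of rank exactly $\beta$ whose children all have rank less than $\beta$. No condition of the run can show a child of $\sigma$ at a nonstandard level, since that child would have rank at least $\beta$. So $\sigma$ must get blocked, at some level $l=\ell(p,\sigma)$, and $l$ cannot be standard because $\sigma$ has rank $\beta$. But then a question at a nonstandard level below $l$ is answered by showing a child, a contradiction.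

Let $y=y(c)$, and let all caps be nonstandard from some stage on. In the rest of this subsection ``some $p$'' means some condition of the run. Any two of these are comparable, so by Lemma~\ref{lem:basic}(i),(ii):
\begin{equation}\label{eq:KB}
\text{for }p,p'\text{ in the run, }K_e(p,\sigma,a)\text{ and }B_e(p',\sigma,a)\text{ do not both hold.}
\end{equation}
Furthermore, for all $e,\sigma$ and $d<\kappa$, at every sufficiently late stage $j$ the run passes from some $p$ to $\mathrm{Dec}(p,e,\sigma,\min(a_j,d))$, where
\begin{equation}\label{eq:min}
\min(a_j,d)=d\ \text{ if }d\text{ is standard},\qquad\min(a_j,d)\le d\text{ is nonstandard if }d\text{ is nonstandard}.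
\end{equation}

Fix $e$, omit it from the notation, and let $S=S^y_e$. If $\tau k\in S$ and some $p$ has $F(p,\tau k,a)$, where $a<\kappa$ is arbitrary, then
\begin{equation}\label{eq:FtoK}
\text{some }p'\text{ has }K(p',\tau,a),
\end{equation}
namely any $p'\le p$ in the run so late that $(\tau k,s_{p'})\in N_e$.

\begin{lemma}\label{lem:truth}
Let $a$ be standard and $\tau\in\omega^{<\omega}$.
\begin{enumerate}
\item[(i)] If some $p$ has $F(p,\tau,a)$, then $\mathrm{rk}_S(\tau)\ge a$.
\item[(ii)] If $\mathrm{rk}_S(\tau)\ge a$, then some $p$ has $F(p,\tau,a)$.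
\item[(iii)] If some $p$ has $B(p,\tau,a)$, then $\mathrm{rk}_S(\tau)\ge a+1$ fails.
\end{enumerate}
\end{lemma}
\begin{proof}
(i) By induction on $a$, for all $\tau$. Let $F(p,\tau,a)$ and $a'<a$. By \eqref{eq:min} and Lemma~\ref{lem:decide} some $p'\le p$ in the run has $K(p',\tau,a')$ or $B(p',\tau,a')$. The latter would give $\ell(p,\tau)\le a'<a$, contradicting Lemma~\ref{lem:basic}(iii). So for some $k$ we have $(\tau k,s_{p'})\in N_e$, whence $\tau k\in S$, and $F(p',\tau k,a')$. By induction $\mathrm{rk}_S(\tau k)\ge a'$.

(ii) By induction on $a$, for all $\tau$. For each $a'<a$ there is $k$ with $\tau k\in S$ and $\mathrm{rk}_S(\tau k)\ge a'$; by induction and \eqref{eq:FtoK},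
\begin{equation}\label{eq:allK}
\text{for each }a'<a\text{ some }p'\text{ has }K(p',\tau,a').
\end{equation}
Consider a passage of the run from some $p$ to $\mathrm{Dec}(p,e,\tau,a)$, which exists by \eqref{eq:min}, and let $l=\ell(p,\tau)$. If $l<a$, the result satisfies $B(\cdot,\tau,l)$ by Lemma~\ref{lem:decide}(ii), which contradicts \eqref{eq:KB} and \eqref{eq:allK} for $a'=l$. So $l\ge a$, that is, $F(p,\tau,a)$ by Lemma~\ref{lem:basic}(iii).

(iii) If $\mathrm{rk}_S(\tau)\ge a+1$, there is $k$ with $\tau k\in S$ and $\mathrm{rk}_S(\tau k)\ge a$. By (ii) and \eqref{eq:FtoK} some $p'$ has $K(p',\tau,a)$. By \eqref{eq:KB} no $p$ has $B(p,\tau,a)$.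
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:dishonest}]
Suppose that $\omega_1^y>\beta$. By (F3) there is a $y$-recursive well-order $R$ of type $\beta$. Choose $e$ such that $S=S^y_e$ is the set of nonempty finite $R$-descending sequences. Then $\langle k\rangle\in S$ implies that $\mathrm{rk}_S(\langle k\rangle)\ge\beta$ fails, while $\mathrm{rk}_S(\emptyset)\ge\gamma+1$ for all $\gamma<\beta$.

First,
\begin{equation}\label{eq:noK}
\text{no }p\text{ has }K(p,\emptyset,a')\text{ with }a'\text{ nonstandard}.
\end{equation}
Otherwise there is $k$ with $\langle k\rangle\in S$ and $F(p,\langle k\rangle,a')$. Then $F(p,\langle k\rangle,\gamma)$ for all standard $\gamma$, so $\mathrm{rk}_S(\langle k\rangle)\ge\gamma$ for all $\gamma<\beta$ by Lemma~\ref{lem:truth}(i). Hence $\mathrm{rk}_S(\langle k\rangle)\ge\beta$ (if $\gamma<\beta$, then $\langle k\rangle$ has a child in $S$ of rank $\ge\gamma$, because $\gamma+1<\beta$), a contradiction.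

Since $\kappa$ is nonstandard and there is no least nonstandard ordinal, there is a nonstandard $d<\kappa$. So by \eqref{eq:min} the run passes from some $p$ to $\mathrm{Dec}(p,e,\emptyset,a')$ for some nonstandard $a'$. Let $l=\ell(p,\emptyset)$. If $l>a'$, the result would satisfy $K(\cdot,\emptyset,a')$, contrary to \eqref{eq:noK}. So $l\le a'$, and the result satisfies $B(\cdot,\emptyset,l)$. If $l$ were standard, Lemma~\ref{lem:truth}(iii) would say that $\mathrm{rk}_S(\emptyset)\ge l+1$ fails, which is false. So $l$ is nonstandard.

Again because there is no least nonstandard ordinal, we can choose a nonstandard $d'<l$. At a later stage $j$ the run passes from some $p'\le p$ to $\mathrm{Dec}(p',e,\emptyset,a'')$, where $a''=\min(a_j,d')$ is nonstandard. By Lemma~\ref{lem:basic}(i), $\ell(p',\emptyset)\ge l>d'\ge a''$. So by Lemma~\ref{lem:decide}(i) the resulting condition satisfies $K(\cdot,\emptyset,a'')$. This contradicts \eqref{eq:noK}.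

Hence $\omega_1^y\le\beta$, that is, $\omega_1^y=\beta$.
\end{proof}

\section{The sets $A_D$}\label{sec:AD}

We combine the construction with the clauses of Section~\ref{sec:idea} and prove Theorem~\ref{thm:A}. For $c\in\omega^\omega$ write $c(j)=\langle X(j),v(j)\rangle$ with a bijective recursive pairing, and let
\[
f_i(k)=v(2\langle i,k\rangle),\qquad u(k)=v(2k+1).
\]
So $c$ codes $X$, the sequence $(f_i)$ and an additional real $u$. The cap rule $\alpha$ is as follows: $\alpha(w)$ is the $M$-maximum of $0$ and all $\mathrm{rk}^M(U_i)$ with $i<|w|$, $X(i)=1$ and $M\models$ ``$U_i$ is well-founded'', where $X(i)$ is read from $w(i)$. It is recursive in $x$, monotone, and has values below $\kappa$ by \eqref{eq:kappa}.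

Let $D\subseteq\omega^\omega$ be $\Pi^0_1(\mathcal O)$. As $W\equiv_T\mathcal O$, there is a recursive relation $R_D$ with
\[
D=\{u:\forall k\ R_D(u{\restriction}k,W{\restriction}k)\}.
\]
Let $P_D$ be the set of all $c$ with $X(j)\in\{0,1\}$ for all $j$ such that for all $i$ and $k$:
\begin{enumerate}
\item[(1)] if $X(i)=1$, then $M\models$ ``$U_i$ is well-founded'' and $f_i=0^\omega$;
\item[(2)] if $X(i)=0$, then $f_i$ is a path of $U_i$, and $X(r(i,(f_i{\restriction}p)m))=1$ for all $p$ and all $m<f_i(p)$;
\item[(3)] $R_D(u{\restriction}k,X{\restriction}k)$.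
\end{enumerate}
The set $P_D$ is $\Pi^0_1(x)$; the only use of $x$ is in (1). By Lemma~\ref{lem:coding},
\[
A_D=\{y(c):c\in P_D\}
\]
is $\Pi^0_1(x)$, and the decoding of $c$ from $x\oplus y(c)$ makes $c\mapsto y(c)$ injective. Identify $X$ with the set $\{i:X(i)=1\}$. If $X(i)=0$, then $U_i$ has a path; so $W\subseteq X$ for every $c\in P_D$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The properties of $x$ were established in Section~\ref{sec:model}. Let $c\in P_D$ and $y=y(c)$.

\emph{Honest case: $X=W$.} By (2) and \eqref{eq:r}, for $i\notin W$ no path of $U_i$ extends $(f_i{\restriction}p)m$ with $m<f_i(p)$, so $f_i$ is the leftmost path of $U_i$. For $i\in W$, $f_i=0^\omega$. Thus $c$ is determined by $u$, and $u\in D$ by (3). Conversely, each $u\in D$ together with $X=W$ and these $f_i$ gives a $c$ satisfying (1)--(3); for (1) recall that $M$ believes in the well-foundedness of $U_i$ if $i\in W$ (Lemma~\ref{lem:ranks}). Let $y_u$ be the resulting $y(c)$. By injectivity of $c\mapsto y(c)$, the map $u\mapsto y_u$ is injective.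

The $f_i$ are uniformly recursive in $W$: for $i\notin W$, $f_i(p)$ is the least $m$ with $r(i,(f_i{\restriction}p)m)\notin W$. Hence $y_u\le_Tx\oplus c\le_Tx\oplus W\oplus u\le_h\mathcal O\oplus u$. For the other direction, the cap $a_j$ is the maximum of $0$ and the true ranks $\mathrm{rk}(U_i)$, $i\in W$, $i\le j$, by Lemma~\ref{lem:ranks}. So all caps are standard and $\sup_ja_j=\beta$ by \eqref{eq:sup}. Proposition~\ref{prop:honest} gives $\mathcal O\le_hy_u$. Then $x\le_h\mathcal O\le_hy_u$, and $u\le_Tc\le_Tx\oplus y_u\le_hy_u$. Altogether $y_u\equiv_h\mathcal O\oplus u$.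

\emph{Dishonest case: $X\ne W$.} There is $i_0\in X\setminus W$. By (1), $M\models$ ``$U_{i_0}$ is well-founded'', and by Lemma~\ref{lem:ranks} the ordinal $\mathrm{rk}^M(U_{i_0})$ is nonstandard. Hence $a_j\ge\mathrm{rk}^M(U_{i_0})$ is nonstandard for all $j\ge i_0$. Proposition~\ref{prop:dishonest} gives $\omega_1^y=\beta$, so $\mathcal O\not\le_hy$ by (F2).

Thus $\{y\in A_D:\mathcal O\le_hy\}=\{y_u:u\in D\}$, and all other members $y$ of $A_D$ have $\omega_1^y=\omega_1^{CK}$.
\end{proof}

\section{The hyperdegrees realized above $\mathcal O^x$}\label{sec:B}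

\begin{lemma}\label{lem:G}
The set $G=\{y:\mathcal O\le_hy\}$ is $\Delta^1_1(\mathcal O)$.
\end{lemma}
\begin{proof}
A $y$-recursive well-order of infinite type may be re-indexed, recursively in $y$, so that its field is $\omega$. By (F2), $\omega_1^{\mathcal O}>\beta$, so by (F3) there is an $\mathcal O$-recursive well-order $R_0$ of $\omega$ of type $\beta$. By (F2) and (F3), $y\in G$ iff $\omega_1^y>\beta$ iff for some $e$, $\Phi^y_e$ is total and is the characteristic function of a linear order of $\omega$ isomorphic to $R_0$. This is a $\Sigma^1_1(\mathcal O)$ condition. An isomorphism onto a well-order is unique, so by (F4) it is hyperarithmetic in $y\oplus\mathcal O$. Hence $y\in G$ iff there are such an $e$ and such an isomorphism in $\Delta^1_1(y\oplus\mathcal O)$, which is $\Pi^1_1(\mathcal O)$ by (F5).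
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(c)$\Rightarrow$(a). Take $A=A_D$ from Theorem~\ref{thm:A} and recall that $\mathcal O^x\equiv_h\mathcal O$.

(a)$\Rightarrow$(b). Let $C=A\cap G$. As $x\le_h\mathcal O$, the set $A$ is $\Delta^1_1(\mathcal O)$, and so is $C$ by Lemma~\ref{lem:G}. Since $\mathcal O\equiv_h\mathcal O^x$, $C=\{y\in A:y\ge_h\mathcal O^x\}$.

(b)$\Rightarrow$(c). By \cite[4A.7]{Moschovakis}, relativized, there are a $\Pi^0_1(\mathcal O)$ set $D\subseteq\omega^\omega$ and an $\mathcal O$-recursive function $g$, injective on $D$, with $C=g[D]$. Let $u=g(w)$ with $w\in D$. Then $u\le_Tw\oplus\mathcal O$. Conversely $w$ is the unique solution of the condition ``$w\in D$ and $g(w)=u$'', so by (F4) it is hyperarithmetic in $u\oplus\mathcal O$, and $u\oplus\mathcal O\equiv_hu$ because $u\ge_h\mathcal O$. Hence $\deg_h(\mathcal O\oplus w)=\deg_hu$.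
\end{proof}

\section{What remains true}\label{sec:C}

We prove Theorem~\ref{thm:C}. As we saw in the introduction, the only obstacle to deducing the conclusion from Theorem~\ref{thm:relfriedman} is that the cone above $x$ need not be $\Delta^1_1(x)$. It suffices to find a $\Delta^1_1(x)$ subset of $A$ that contains $y_0$ and lies in the cone. The hypothesis $y_0\not\ge_h\mathcal O^x$ makes this possible: $x$ is computed from $y_0$ with an ordinal bound that is below $\omega_1^{y_0}=\omega_1^x$, and so the bound is available from $x$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]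
By (F2), $\omega_1^{y_0}=\omega_1^x$. View $x$ as a set of numbers (if $x\in\omega^\omega$, replace it by its graph). Since $x\le_hy_0$, $x$ is $\Pi^1_1(y_0)$, and there is a recursive $f$ with $n\in x\iff f(n)\in W^{y_0}$. Since $x$ is also $\Sigma^1_1(y_0)$, $\{f(n):n\in x\}$ is a $\Sigma^1_1(y_0)$ subset of $W^{y_0}$. By boundedness there is $e\in W^{y_0}$ with $\mathrm{rk}(U^{y_0}_{f(n)})\le\mathrm{rk}(U^{y_0}_e)$ for all $n\in x$. As $\mathrm{rk}(U^{y_0}_e)<\omega_1^{y_0}=\omega_1^x$, there is by \eqref{eq:sup} and Lemma~\ref{lem:compare} an $x$-recursive well-founded tree $V$ with $U^{y_0}_e\le V$. Let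
\[
A^*=\bigl\{y\in A:\ U^y_e\le V\ \text{ and }\ \forall n\,(n\in x\iff U^y_{f(n)}\le U^y_e)\bigr\}.
\]

\emph{$A^*$ is $\Delta^1_1(x)$.} By Lemma~\ref{lem:compare}, since $V$ is well-founded, ``$U^y_e\le V$'' has both a $\Sigma^1_1(x)$ and a $\Pi^1_1(x)$ definition. For $y$ satisfying it, $U^y_e$ is well-founded, so by Lemma~\ref{lem:compare} again
\begin{equation}\label{eq:two}
U^y_{f(n)}\le U^y_e\iff\neg\exists k\,\bigl(\langle k\rangle\in U^y_{f(n)}\wedge U^y_e\le(U^y_{f(n)})_{\langle k\rangle}\bigr).
\end{equation}
The left side is $\Sigma^1_1$ and the right side $\Pi^1_1$.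

\emph{If $y\in A^*$, then $x\le_hy$.} As $U^y_e$ is well-founded, \eqref{eq:two} shows that $x=\{n:U^y_{f(n)}\le U^y_e\}$ is $\Delta^1_1(y)$.

\emph{$y_0\in A^*$.} We have $U^{y_0}_e\le V$. If $n\in x$, then $U^{y_0}_{f(n)}\le U^{y_0}_e$ by the choice of $e$ and Lemma~\ref{lem:compare}. If $n\notin x$, then $U^{y_0}_{f(n)}$ is ill-founded and $U^{y_0}_{f(n)}\not\le U^{y_0}_e$, since $U^{y_0}_e$ is well-founded.

Since $y_0\notin\mathrm{HYP}(x)$, $A^*$ is uncountable by (F7). Let $z\ge_h\mathcal O^x$. By Theorem~\ref{thm:relfriedman} there is $y\in A^*$ with $y\oplus x\equiv_hz$. As $x\le_hy$, $y\equiv_hz$.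
\end{proof}

\begin{thebibliography}{9}

\bibitem{NewProof}
\emph{A New Proof of Friedman's Conjecture},
\url{http://maths.nju.edu.cn/~yuliang/friedman.pdf}.

\bibitem{Martin}
D. A. Martin, \emph{Proof of a conjecture of Friedman}, Proc. AMS 55 (1976).

\bibitem{Moschovakis}
Moschovakis, \emph{Descriptive Set Theory}.

\end{thebibliography}

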